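\title{A Dowker space whose products with compact metrizable spaces are $\beta$-normal}

\begin{abstract}
A space is $\beta$-normal if any two disjoint closed sets $A$ and $B$ have dense subsets $A\cap U$ and $B\cap V$ cut out by open sets $U$ and $V$ with disjoint closures. We construct in ZFC a Dowker space $X$ of cardinality $\mathfrak c$ such that $X\times M$ is $\beta$-normal for every compact metrizable space $M$. The product is normal only when $M$ is finite. The space consists of countably many levels, each a topological sum of Cantor sets, and the proof rests on the fact that a dense open subset of the Cantor set can have small measure.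
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, spaces are Hausdorff, $\mathbf I$ is the unit interval, $\omega=\{0,1,2,\dots\}$, and $\omega+1=\omega\cup\{\omega\}$ is a convergent sequence with its limit. We write $\mathfrak c=2^{\aleph_0}$, and ``countable'' includes ``finite''.

A space is \emph{normal} if disjoint closed sets have disjoint open neighborhoods, and \emph{countably paracompact} if every countable open cover has a locally finite open refinement. Dowker \cite{Dowker} proved that $X\times\mathbf I$ is normal if and only if $X$ is normal and countably paracompact. A \emph{Dowker space} is a normal space $X$ such that $X\times\mathbf I$ is not normal. Thus a Dowker space loses normality when it is multiplied by $\mathbf I$, and one can ask how much separation the product may keep.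

\begin{definition}
A space $Z$ is \emph{$\beta$-normal} if for all disjoint closed sets $A,B\subseteq Z$ there are open sets $U,V\subseteq Z$ with
\[
\overline{A\cap U}=A,\qquad \overline{B\cap V}=B,\qquad \overline U\cap\overline V=\emptyset .
\]
In this situation we say that $U$ and $V$ \emph{$\beta$-separate} $A$ and $B$.
\end{definition}

A normal space is $\beta$-normal: choose an open $U\supseteq A$ with $\overline U\cap B=\emptyset$, and then an open $V\supseteq B$ with $\overline V\cap\overline U=\emptyset$. The definition relaxes exactly one requirement, namely that $U$ and $V$ need only contain dense parts of $A$ and $B$. How much is gained depends on the closed sets. If $A$ is discrete as a subspace, nothing is gained: then $A\subseteq U$ and $B\subseteq\overline V\subseteq Z\setminus\overline U$, so $U$ and $Z\setminus\overline U$ are disjoint open neighborhoods of $A$ and $B$. If $A$ is a Cantor set, $U$ may miss most of it.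

The following question is posed in \cite{Revisited}.

\begin{quote}
Can one prove in ZFC that there are a Dowker space $X$ and an infinite compact metric space $M$ such that $X\times M$ is $\beta$-normal?
\end{quote}

For finite $M$ the product is a finite sum of copies of $X$ and hence normal, so only infinite $M$ is of interest. We show that the answer is positive, and that one space serves all $M$.

\begin{theorem}[ZFC]\label{thm:main}
There is a Dowker space $X$ with $|X|=\mathfrak c$ such that $X\times M$ is $\beta$-normal for every compact metrizable space $M$. In particular, $X\times(\omega+1)$ and $X\times\mathbf I$ are $\beta$-normal. Moreover, for compact metrizable $M$, the product $X\times M$ is normal if and only if $M$ is finite.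
\end{theorem}

Section~\ref{sec:test} analyzes the pair of closed sets that makes $X\times(\omega+1)$ non-normal and shows what $\beta$-separating it requires of $X$. Section~\ref{sec:levels} introduces the class of spaces in which we work and $\beta$-separates that pair by hand; this computation contains the main idea. Sections~\ref{sec:small} and~\ref{sec:space} construct $X$, and Sections~\ref{sec:normal}, \ref{sec:dowker} and~\ref{sec:beta} show that $X$ is normal, that it is not countably paracompact, and that its products are $\beta$-normal.

\section{The test pair in $X\times(\omega+1)$}\label{sec:test}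

Call a decreasing sequence of closed sets $D_n\subseteq X$ with $\bigcap_nD_n=\emptyset$ \emph{expandable} if there are open sets $O_n\supseteq D_n$ with $\bigcap_nO_n=\emptyset$. We use three results of Dowker.

\begin{theorem}[Dowker \cite{Dowker}]\label{thm:dowker}
\mbox{}
\begin{itemize}
\item[(D1)] A normal space is countably paracompact if and only if every decreasing sequence of closed sets with empty intersection is expandable.
\item[(D2)] The product of a normal countably paracompact space with a compact metrizable space is normal.
\item[(D3)] $X\times\mathbf I$ is normal if and only if $X$ is normal and countably paracompact.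
\end{itemize}
\end{theorem}

So a Dowker space is a normal space with a sequence $(D_n)$ that is not expandable. Such a sequence produces a pair of closed sets in $X\times(\omega+1)$. For $U\subseteq X\times(\omega+1)$ and $n\le\omega$ write $U(n)=\{x:(x,n)\in U\}$.

\begin{lemma}\label{lem:test}
Let $(D_n)$ be a decreasing sequence of closed subsets of a space $X$ with empty intersection, and let $A=\bigcup_nD_n\times\{n\}$ and $B=X\times\{\omega\}$.
\begin{itemize}
\item[(a)] $A$ and $B$ are disjoint closed subsets of $X\times(\omega+1)$.
\item[(b)] If $A$ and $B$ have disjoint open neighborhoods, then $(D_n)$ is expandable.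
\item[(c)] If $U$ and $V$ $\beta$-separate $A$ and $B$, then $(U(n))_{n<\omega}$ is a locally finite sequence of open sets and $U(n)\cap D_n$ is dense in $D_n$ for every $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $B$ is closed and misses $A$. A point $(x,n)\notin A$ with $n<\omega$ has the neighborhood $(X\setminus D_n)\times\{n\}$, which misses $A$. A point $(x,\omega)$ has the neighborhood $(X\setminus D_{N})\times[N,\omega]$, where $x\notin D_N$, and it misses $A$ because the $D_n$ decrease.

(b) Let $U\supseteq A$ and $V\supseteq B$ be open and disjoint. The sets $U(n)\supseteq D_n$ are open. For every $x$ we have $(x,\omega)\in V$, hence $(x,n)\in V$ and $x\notin U(n)$ for large $n$.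

(c) Since $B\subseteq\overline V$, we have $B\cap\overline U=\emptyset$. So every $(x,\omega)$ has a neighborhood $Q\times[N,\omega]$ that misses $U$, and $Q$ misses $U(n)$ for $n\ge N$. The set $D_n\times\{n\}$ is open in $A$, so the dense subset $A\cap U$ of $A$ meets it in a dense subset.
\end{proof}

\begin{corollary}\label{cor:notnormal}
If $X$ is a Dowker space and $M$ is an infinite compact metrizable space, then $X\times M$ is not normal.
\end{corollary}

\begin{proof}
The space $M$ contains a nontrivial convergent sequence, hence a closed copy of $\omega+1$. If $X\times M$ were normal, so would be its closed subspace $X\times(\omega+1)$. By Lemma~\ref{lem:test}(b) and (D1), $X$ would be countably paracompact, and $X\times\mathbf I$ would be normal by (D3).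
\end{proof}

Part (c) of the lemma is close to expandability: if the sets $U(n)$ contained $D_n$ they would expand the sequence. One might therefore guess that $\beta$-normality of $X\times(\omega+1)$ forces a normal space to be countably paracompact, and that the answer to the question is negative. The guess is correct for the simplest way of organizing a non-expandable sequence.

\begin{proposition}\label{prop:discrete}
Let $X$ be partitioned into sets $L_0,L_1,\dots$ such that each $L_0\cup\dots\cup L_n$ is open and each $L_n$ is discrete as a subspace. If $X\times(\omega+1)$ is $\beta$-normal, then the sequence $D_n=\bigcup_{m\ge n}L_m$ is expandable.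
\end{proposition}

\begin{proof}
Take $U(n)$ as in Lemma~\ref{lem:test}(c). The set $L_n=D_n\cap(L_0\cup\dots\cup L_n)$ is open in $D_n$ and discrete, so its points are isolated in $D_n$ and $L_n\subseteq U(n)$. The open sets $O_n=\bigcup_{m\ge n}U(m)$ contain $D_n$, and $\bigcap_nO_n=\emptyset$ because each point lies in only finitely many $U(m)$.
\end{proof}

So if the tails of a sequence of levels are to witness that $X$ is a Dowker space, the levels must have dense open subsets that are too small to matter. We take sums of Cantor sets as levels and measure size by the coin-tossing measure.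

Finally, one space $M$ suffices.

\begin{lemma}\label{lem:reduction}
Closed subspaces of $\beta$-normal spaces are $\beta$-normal. Hence, if the product of $X$ with the Hilbert cube is $\beta$-normal, then $X\times M$ is $\beta$-normal for every compact metrizable $M$.
\end{lemma}

\begin{proof}
Let $F$ be closed in $Z$ and let $A,B$ be disjoint and closed in $F$. They are closed in $Z$, and if $U,V$ $\beta$-separate them in $Z$, then $U\cap F$ and $V\cap F$ $\beta$-separate them in $F$. Every compact metrizable space is homeomorphic to a closed subspace of the Hilbert cube.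
\end{proof}

\section{Level spaces and the model case}\label{sec:levels}

\subsection*{Levels and filters}
Let $I$ be a discrete space of cardinality $\mathfrak c$, let $C=2^\omega$ be the Cantor set, and let $Y=I\times C$. Let $\mu$ be the coin-tossing measure on $C$, the Borel probability measure that gives mass $2^{-n}$ to each set obtained by fixing the first $n$ coordinates. For a space $M$ and a subset $S$ of $Y$ or of $Y\times M$, we denote by $S^i$ its \emph{fiber} over $i\in I$, a subset of $C$ or of $C\times M$. Since $I$ is discrete, $S$ is open, closed or clopen if and only if all its fibers are. For a function $\varphi$ on $I$ we write $[\varphi=c]=\{i:\varphi(i)=c\}\times C$, and similarly $[\varphi\ge l]$; these sets are clopen in $Y$.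

A \emph{filter} on $Y$ is a family of subsets of $Y$ that contains $Y$ and is closed under supersets and finite intersections; we allow it to contain $\emptyset$. The filter \emph{generated} by a family $\mathcal G$ consists of the sets that contain a finite intersection of members of $\mathcal G$. If $\mathcal G$ consists of clopen sets, every member of the filter contains a clopen member.

Suppose that for every $y\in Y$ and $m\ge1$ we are given a filter $\mathcal F_{y,m}$ on $Y$ generated by clopen sets. The associated \emph{level space} is $X=Y\times\omega$ with the following topology. For $U\subseteq X$ let $U_m=\{y:(y,m)\in U\}$ be its \emph{slice} at level $m$. We call $U$ open if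
\[
\text{every } U_m \text{ is open in } Y,\ \text{ and }\ U_{m-1}\in\mathcal F_{y,m} \text{ whenever } m\ge1 \text{ and } y\in U_m .
\]
This is a topology: $\emptyset$ and $X$ are open, finite intersections of open sets are open because filters are closed under finite intersections, and unions are open because filters are closed under supersets. Taking complements, $H\subseteq X$ is closed if and only if
\begin{equation}\label{eq:closed}
\text{every } H_m \text{ is closed in } Y,\ \text{ and }\ Y\setminus H_{m-1}\in\mathcal F_{y,m} \text{ whenever } m\ge1 \text{ and } y\notin H_m .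
\end{equation}
The sets $X_{\le k}=Y\times\{0,\dots,k\}$ are open, so the tails $D_n=Y\times\{n,n+1,\dots\}$ are closed. A subset of $X_{\le k}$ is open in $X_{\le k}$ if and only if it is open in $X$; hence open and closed subsets of $X_{\le k}$ are described by the same conditions restricted to $m\le k$. Each level is a copy of $Y$, since $(O\times\{m\})\cup(X\setminus D_m)$ is open whenever $O$ is open in $Y$. A point $(y,m)$ thus sees a piece of its own Cantor set, an $\mathcal F_{y,m}$-large part of the level below, and nothing above.

For a compact metrizable space $M$ we identify $X\times M$ with $Y\times M\times\omega$, so that $G\subseteq X\times M$ has slices $G_m\subseteq Y\times M$. Compactness in $M$ makes the product topology as local as the topology of $X$.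

\begin{lemma}\label{lem:product}
Let $X$ be a level space and $M$ a compact metrizable space.
\begin{itemize}
\item[(a)] A set $G\subseteq X\times M$ is open if and only if every $G_m$ is open in $Y\times M$ and for all $m\ge1$ and $(y,t)\in G_m$ there are $O\in\mathcal F_{y,m}$ and an open $J\ni t$ with $O\times J\subseteq G_{m-1}$. The set $O$ can be taken clopen.
\item[(b)] If $Z'\subseteq Z\subseteq X\times M$ and $Z'_m$ is dense in $Z_m$ for every $m$, then $Z'$ is dense in $Z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $G$ be open and $(y,t)\in G_m$. There are an open $Q\subseteq X$ containing $(y,m)$ and an open $J\ni t$ with $Q\times J\subseteq G$. Then $Q_m\times J\subseteq G_m$ is a neighborhood of $(y,t)$, and if $m\ge1$, then $Q_{m-1}\in\mathcal F_{y,m}$ and $Q_{m-1}\times J\subseteq G_{m-1}$.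

Conversely, let $G$ satisfy the condition and let $(y,t)\in G_m$. Choose a compact neighborhood $J$ of $t$ with $\{y\}\times J\subseteq G_m$. Define $Q\subseteq X$ by $Q_s=\{z:\{z\}\times J\subseteq G_s\}$ for $s\le m$ and $Q_s=\emptyset$ for $s>m$. Each $Q_s$ is open by the tube lemma. Let $z\in Q_s$ with $s\ge1$. For every $t'\in J$ there are $O_{t'}\in\mathcal F_{z,s}$ and an open $J_{t'}\ni t'$ with $O_{t'}\times J_{t'}\subseteq G_{s-1}$. Finitely many $J_{t'}$ cover $J$, and the intersection $O$ of the corresponding $O_{t'}$ belongs to $\mathcal F_{z,s}$ and satisfies $O\times J\subseteq G_{s-1}$. Hence $Q_{s-1}\supseteq O$ belongs to $\mathcal F_{z,s}$. So $Q$ is open, and $Q\times\operatorname{int}J$ is a neighborhood of our point contained in $G$.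

(b) An open set $G$ that meets $Z$ has an open slice $G_m$ that meets $Z_m$, and hence meets $Z'_m$.
\end{proof}

\subsection*{The model case}
We now find conditions on the filters under which the test pair
\[
A=\{(y,m,n):n\le m\}=\textstyle\bigcup_nD_n\times\{n\},\qquad B=X\times\{\omega\}
\]
in $X\times(\omega+1)$ can be $\beta$-separated; here $(y,m,n)$ stands for $((y,m),n)$. Let $W\subseteq Y$ be open and dense, and think of it as small. The first attempt is to let $U$ contain the points $(y,m,n)$ with $y\in W$ and $n\le m$. The difficulty is that $U$ must be open: at a point $(y,m,m)$ it must contain an $\mathcal F_{y,m}$-large part of level $m-1$, while we want the filters to regard small sets such as $W$ as negligible. The way out is to reserve special fibers. On a fiber reserved for level $j$ the set $U$ will be large at all levels below $j$, which is harmless since only finitely many levels are involved, and the filter at $(y,m)$ with $y\in W$ will concentrate on fibers reserved for level $m$.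

Write $W$ as a disjoint union of clopen sets $P_0,P_1,\dots$ of $Y$, and for $y\in W$ let $s(y)$ be the index with $y\in P_{s(y)}$. Let $\varepsilon$ be a function from $I$ to $\{0\}\cup\{(j,b):1\le j\le b\}$, and let $\lambda(i)=j$ if $\varepsilon(i)=(j,b)$ and $\lambda(i)=0$ if $\varepsilon(i)=0$. Assume that for $y=(i,v)$ and $m\ge1$ (see Figure~\ref{fig:model}):
\begin{itemize}
\item[(a)] if $m<\lambda(i)$, then $[\varepsilon=\varepsilon(i)]\in\mathcal F_{y,m}$;
\item[(b)] if $m\ge\lambda(i)$ and $y\in W$, then $[\varepsilon=(m,m+s(y))]\in\mathcal F_{y,m}$;
\item[(c)] if $m\ge\lambda(i)$ and $y\notin W$, then $[\varepsilon=0]\setminus(P_0\cup\dots\cup P_s)\in\mathcal F_{y,m}$ for all $s$.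
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (5,0) rectangle (9,2);
\foreach \m in {0,1,2,3} {
  \draw (0,\m) rectangle ++(4,1);
  \draw (5,\m) rectangle ++(4,1);
  \node at (-1,\m.5) {level $\m$};
}
\node at (2,-0.5) {$[\varepsilon=0]$};
\node at (7,-0.5) {$[\varepsilon=(2,b)]$};
\fill (8,1.6) circle (2pt); \draw[->,thick] (8,1.6) -- (8,0.4); \node at (8.45,1.3) {(a)};
\fill (3.5,2.3) circle (2pt); \draw[->,thick] (3.5,2.3) -- (6.2,1.4); \node at (4.55,1.6) {(b)};
\fill (1,2.6) circle (2pt); \draw[->,thick] (1,2.6) -- (1,1.4); \node at (0.55,2.3) {(c)};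
\fill (6.2,3.6) circle (2pt); \draw[->,thick] (6.2,3.6) -- (2.2,2.6); \node at (4.55,3.55) {(c)};
\end{tikzpicture}
\caption{Columns are unions of fibers $\{i\}\times C$ with the same label $\varepsilon(i)$, rows are levels. An arrow leads from a point to the part of the next lower level on which its filter concentrates. (a) Below the level of its label (shaded), a point looks into its own column. At other levels, (b) a point of the small set $W$ looks at the top shaded cell of the column with the label it is assigned, and (c) a point outside $W$ looks into the column of unlabeled fibers.}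
\label{fig:model}
\end{figure}

\begin{example}\label{ex:model}
Under assumptions (a)--(c), the test pair $A,B$ can be $\beta$-separated.

Call $x=(y,m)$, $y=(i,v)$, \emph{marked} if $m<\lambda(i)$ or $y\in W$, and define its mark $(j(x),b(x))$ to be $\varepsilon(i)$ if $m<\lambda(i)$ and $(m,m+s(y))$ otherwise. Always $m\le j(x)\le b(x)$. If $x$ is marked and $m\ge1$, then by (a) or (b) the set $[\varepsilon=(j(x),b(x))]$ belongs to $\mathcal F_{y,m}$, and since $m-1<j(x)$,
\begin{equation}\label{eq:mark}
\text{all points of } [\varepsilon=(j(x),b(x))]\times\{m-1\} \text{ are marked and have the mark of } x .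
\end{equation}
The set of points with a given mark has clopen slices, so by \eqref{eq:mark} it is open. Hence
\[
U=\{(x,n):x\text{ marked},\ n\le j(x)\},\qquad V=\{(x,n):x\text{ marked},\ n>b(x)\}
\]
are open and disjoint. The marked points of each level include $W$, and $j(x)\ge m$; so $A\cap U$ is dense in $A$ and $B\cap V$ is dense in $B$ by Lemma~\ref{lem:product}(b). It remains to show that $\overline U\cap\overline V=\emptyset$.

\emph{No point $(x,\omega)$ lies in $\overline U$.} Let $g(y,m)=\max(m,\lambda(i))$, so that $g=j$ on marked points. The set $\{g\le N\}$ has clopen slices, and it is open: below a marked point $x$ we have $g=g(x)$ on the set in \eqref{eq:mark}, and below an unmarked point of level $m$ we have $g=m-1$ on $[\varepsilon=0]\times\{m-1\}$. For $N=g(x)$ the neighborhood $\{g\le N\}\times(N,\omega]$ of $(x,\omega)$ misses $U$.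

\emph{For $n<\omega$ the set $V(n)=\{x\text{ marked}:b(x)<n\}$ is closed.} Over a fiber $i$ its slice at level $m$ is $C$ or $\emptyset$ if $m<\lambda(i)$, and it is the finite union of the $P_s^i$ with $s<n-m$ otherwise; so the slices are closed. Let $x=(y,m)\notin V(n)$ with $m\ge1$. If $x$ is marked, then $b(x)\ge n$, and the set in \eqref{eq:mark} misses $V(n)$. If $x$ is unmarked, we use (c) with $s=n$: a marked point of $([\varepsilon=0]\setminus(P_0\cup\dots\cup P_n))\times\{m-1\}$ has $b>n$. By \eqref{eq:closed}, $V(n)$ is closed. Being also open and disjoint from $U(n)$, it misses $\overline{U(n)}$. Since $n$ is isolated in $\omega+1$, no point $(x,n)$ lies in $\overline U\cap\overline V$.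
\end{example}

Three features of the example will return. A mark $(j,b)$ records the vertical sections $\{0,\dots,j\}$ and $(b,\omega]$ of $U$ and $V$, and a label passes this information to the lower levels. The sections of $V$ shrink to the section $\{\omega\}$ of $B$ as $s\to\infty$, and this keeps the closure of $V$ under control on the boundary of $W$. Finally, $W$ has to be a proper subset: if $W=Y$, then $U\supseteq A$ and $V\supseteq B$, and $(D_n)$ is expandable. The space stays a Dowker space only because points of type (c), on which the filters impose the neutral condition $\varepsilon=0$, are plentiful.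

\section{Small sets in $C\times M$}\label{sec:small}

From now on $M$ is the Hilbert cube. We fix a compatible metric on $C\times M$, let $\pi:C\times M\to C$ be the projection, and fix a countable base $\mathcal B=\{J_0,J_1,\dots\}$ of $M$ that contains $\emptyset$ and is closed under finite unions. The \emph{section} of $R\subseteq C\times M$ at $v\in C$ is $\{t:(v,t)\in R\}$.

In the model case the fibers of the slices of $A$ and $B$ were products. For a general pair they are arbitrary disjoint compact subsets of $C\times M$, and we approximate them by sets whose sections range over a countable family, so that a label can record them. A set $R\subseteq C\times M$ is \emph{simple} if $R=\bigcup_rE_r\times S_r$, where $\{E_r\}$ is a finite partition of $C$ into clopen sets and $S_r\in\mathcal B$. A simple set is open, its closure is $\bigcup_rE_r\times\overline{S_r}$, and the sections of $R$ and $\overline R$ at $v\in E_r$ are $S_r$ and $\overline{S_r}$.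

\begin{lemma}\label{lem:simple}
\mbox{}
\begin{itemize}
\item[(a)] If $K\subseteq\Omega\subseteq C\times M$ with $K$ compact and $\Omega$ open, there is a simple set $R$ with $K\subseteq R\subseteq\overline R\subseteq\Omega$.
\item[(b)] If $R$ is simple and $J\subseteq M$, then $\pi(R\cap(C\times J))$ is clopen.
\item[(c)] If $H,K\subseteq C$ are closed and disjoint and $\eta>0$, there is a clopen $N\supseteq H$ with $N\cap K=\emptyset$ and $\mu(N\setminus H)\le\eta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Cover $K$ by finitely many boxes $E\times S$ with $E$ clopen, $S\in\mathcal B$ and $E\times\overline S\subseteq\Omega$. Let $\{E_r\}$ be a finite clopen partition of $C$ such that each $E$ is a union of sets $E_r$, and let $S_r$ be the union of the sets $S$ of those boxes with $E_r\subseteq E$. Then $R=\bigcup_rE_r\times S_r$ is the union of the boxes, and $\overline R$ is the union of the sets $E\times\overline S$.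

(b) The set is the union of those $E_r$ with $S_r\cap J\ne\emptyset$.

(c) The set $H$ is the intersection of a decreasing sequence of clopen sets $N_s$. By compactness $N_s\cap K=\emptyset$ for large $s$, and $\mu(N_s\setminus H)\to0$.
\end{proof}

A \emph{frame} is a quadruple $(S,S^+,T,T^+)$ of members of $\mathcal B$ with $\overline S\subseteq S^+$, $\overline T\subseteq T^+$ and $\overline{S^+}\cap\overline{T^+}=\emptyset$. The set $\Phi$ of frames is countable. The next lemma $\beta$-separates two compact sets inside a thin vertical strip $W\times M$. It provides, besides the open sets $G_A,G_B$, slightly larger sets $\widehat G_A,\widehat G_B$ that will bound the closures; the gap between $\overline S$ and $S^+$ leaves room for an application of normality at the level below.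

\begin{lemma}[Pieces]\label{lem:pieces}
Let $A,B\subseteq C\times M$ be disjoint compact sets and $\eta>0$. There are an open set $W\subseteq C$ with $\mu(W)\le\eta$, a map $\phi:W\to\Phi$, and subsets $G_A\subseteq\widehat G_A$ and $G_B\subseteq\widehat G_B$ of $W\times M$ such that:
\begin{itemize}
\item[(P1)] $G_A$ and $G_B$ are open, $A\cap G_A$ is dense in $A$, and $B\cap G_B$ is dense in $B$;
\item[(P2)] $A\cup\widehat G_A$ and $B\cup\widehat G_B$ are closed and disjoint;
\item[(P3)] if $v\in W$ and $\phi(v)=(S,S^+,T,T^+)$, then the sections of $G_A,\widehat G_A,G_B,\widehat G_B$ at $v$ are $S,\overline{S^+},T,\overline{T^+}$;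
\item[(P4)] if $O\subseteq C$ is clopen, $J\subseteq M$ is compact and $(O\times J)\cap A=\emptyset$, there is a clopen set $P\subseteq W$ with $((O\setminus P)\times J)\cap\widehat G_A=\emptyset$; the same holds for $B$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\mathcal Q$ be a countable subset of $A\cup B$ such that $\mathcal Q\cap A$ is dense in $A$ and $\mathcal Q\cap B$ is dense in $B$. Points of $C$ have clopen neighborhoods of arbitrarily small measure, so $\pi(\mathcal Q)$ is covered by clopen sets $C'_s$, $s<\omega$, with $\mu(C'_s)\le2^{-s-1}\eta$. Let $C_s=C'_s\setminus\bigcup_{r<s}C'_r$ and $W=\bigcup_sC_s$. The $C_s$ are clopen and pairwise disjoint, $\pi(\mathcal Q)\subseteq W$, and $\mu(W)\le\eta$.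

Choose disjoint open sets $\Omega^A\supseteq A$ and $\Omega^B\supseteq B$. Let $\Omega^A_s=\{x\in\Omega^A:\operatorname{dist}(x,A)<2^{-s}\}$, with $\Omega_s^A=\emptyset$ if $A=\emptyset$, and define $\Omega^B_s$ in the same way. Applying Lemma~\ref{lem:simple}(a) twice for each set, choose simple sets with
\[
A\subseteq R_s\subseteq\overline{R_s}\subseteq R_s^+\subseteq\overline{R_s^+}\subseteq\Omega_s^A,\qquad
B\subseteq Q_s\subseteq\overline{Q_s}\subseteq Q_s^+\subseteq\overline{Q_s^+}\subseteq\Omega_s^B .
\]
Put
\[
G_A=\bigcup_s\bigl(R_s\cap(C_s\times M)\bigr),\qquad \widehat G_A=\bigcup_s\bigl(\overline{R_s^+}\cap(C_s\times M)\bigr),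
\]
and define $G_B,\widehat G_B$ from $Q_s,Q_s^+$ in the same way. For $v\in C_s$ let $\phi(v)$ be the quadruple of sections of $R_s,R_s^+,Q_s,Q_s^+$ at $v$. It is a frame because $\overline{R_s}\subseteq R_s^+$, $\overline{Q_s}\subseteq Q_s^+$ and $\overline{R_s^+}\cap\overline{Q_s^+}\subseteq\Omega^A\cap\Omega^B=\emptyset$, and (P3) holds by construction. By symmetry we check the rest for $A$; if $A=\emptyset$, then $\widehat G_A=\emptyset$ and nothing is to be shown.

(P1) The set $G_A$ is a union of open sets. Since $A\subseteq R_s$ for all $s$, we have $G_A\supseteq A\cap(W\times M)\supseteq\mathcal Q\cap A$.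

(P2) Let $x\notin A\cup\widehat G_A$. Some neighborhood of $x$ has positive distance from $A$, so it meets only finitely many of the closed sets $\overline{R_s^+}\cap(C_s\times M)\subseteq\Omega_s^A$. None of them contains $x$, so a smaller neighborhood misses $A\cup\widehat G_A$. The two sets in (P2) lie in $\Omega^A$ and $\Omega^B$.

(P4) If $O\times J$ is nonempty, it is compact and has positive distance from $A$, so it misses $\Omega_s^A$ for all $s$ greater than some $s_0$. Then $P=C_0\cup\dots\cup C_{s_0}$ works, because a point of $\widehat G_A$ with first coordinate outside $P$ lies in some $\Omega_s^A$ with $s>s_0$.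
\end{proof}

A second difficulty is absent from the model case. Suppose the point $(y,m)$ is assigned the frame $(S,S^+,T,T^+)$. On the fibers reserved for this frame we would like $U$ to contain all points with last coordinate in $S$ at level $m-1$. But $B_{m-1}$ may contain such points. So we must remove a neighborhood of $B_{m-1}$, and the filter must regard the part of this neighborhood outside $B_{m-1}$ as negligible.

\begin{lemma}[Collars]\label{lem:collar}
Let $A\subseteq C\times M$ be compact, $e\in\omega$ and $\eta>0$. There are open sets $N\supseteq A$ in $C\times M$ and $W'\subseteq C$ with $\mu(W')\le\eta$ such that, whenever $l\le e$ and $O\subseteq C$ is clopen with $(O\times\overline{J_l})\cap A=\emptyset$, there is a clopen set $P\subseteq W'$ with $((O\setminus P)\times\overline{J_l})\cap N=\emptyset$.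
\end{lemma}

\begin{proof}
If $A=\emptyset$, take $N=W'=\emptyset$. Otherwise let $H_l=\pi(A\cap(C\times\overline{J_l}))$ and
\[
H_{l,s}=\pi\bigl(\{x:\operatorname{dist}(x,A)\le2^{-s}\}\cap(C\times\overline{J_l})\bigr).
\]
These sets are compact, $H_{l,s}$ decreases in $s$, and $\bigcap_sH_{l,s}=H_l$: if $v\in H_{l,s}$ for all $s$, the nonempty compact sets $\{t\in\overline{J_l}:\operatorname{dist}((v,t),A)\le2^{-s}\}$ decrease, and a common point $t$ satisfies $(v,t)\in A$. Hence there is $s$ with $\mu(H_{l,s}\setminus H_l)\le\eta/(e+1)$ for all $l\le e$. By Lemma~\ref{lem:simple}(a) choose a simple $N$ with $A\subseteq N\subseteq\{x:\operatorname{dist}(x,A)<2^{-s}\}$. The sets $E_l=\pi(N\cap(C\times\overline{J_l}))\subseteq H_{l,s}$ are clopen by Lemma~\ref{lem:simple}(b), so $W'=\bigcup_{l\le e}(E_l\setminus H_l)$ is open, and $\mu(W')\le\eta$. Given $l$ and $O$, we have $O\cap H_l=\emptyset$, so $P=O\cap E_l$ is a clopen subset of $W'$; and $(O\setminus P)\times\overline{J_l}$ misses $N$ by the definition of $E_l$.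
\end{proof}

\begin{remark}\label{rem:bound}
The bound $l\le e$ cannot be dropped. Let $A=C\times\{t_0\}$. An open $N\supseteq A$ contains $C\times J$ for a neighborhood $J$ of $t_0$. Choose $l$ with $\emptyset\ne\overline{J_l}\subseteq J\setminus\{t_0\}$ and let $O=C$; then the conclusion forces $P=C$. A fiber can therefore handle only finitely many $J_l$, and the filters will have to prefer fibers with large $e$.
\end{remark}

\section{The space $X$}\label{sec:space}

\subsection*{Prescribing countably many values}
Each pair of disjoint closed subsets of $X\times M$ needs its own labeling of the fibers and its own small set. There may be $2^{\mathfrak c}$ pairs, while there are only $\mathfrak c$ fibers. The following lemma lets each fiber make a decision about every pair, in such a way that any countably many decisions can be prescribed.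

\begin{lemma}\label{lem:guess}
Let $\Gamma$ be a set with $|\Gamma|\le2^{\mathfrak c}$ and let $\Sigma$ be a nonempty countable set. There are functions $\sigma_i:\Gamma\to\Sigma$, $i\in I$, such that for every countable $E\subseteq\Gamma$ and every $\tau:E\to\Sigma$ there are $\mathfrak c$ many $i$ with $\sigma_i|_E=\tau$.
\end{lemma}

\begin{proof}
Fix an injection $g\mapsto\#g$ of $\Gamma$ into the power set of $\mathfrak c$. A \emph{code} is a pair $(a,s)$ where $a\subseteq\mathfrak c$ is countable and $s$ is a function from a countable family of subsets of $a$ to $\Sigma$. There are $\mathfrak c^{\omega}=\mathfrak c$ sets $a$ and, for each, at most $\mathfrak c^\omega=\mathfrak c$ functions $s$. So we can assign a code $(a_i,s_i)$ to each $i\in I$ such that every code is assigned to $\mathfrak c$ many $i$. Let $\sigma_i(g)=s_i(\#g\cap a_i)$ if this is defined, and let $\sigma_i(g)$ be a fixed element of $\Sigma$ otherwise. Given $E$ and $\tau$, choose for any two distinct $g,g'\in E$ an ordinal that lies in exactly one of $\#g,\#g'$, and let $a$ be the countable set of these ordinals. The sets $\#g\cap a$, $g\in E$, are distinct, so $s(\#g\cap a)=\tau(g)$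 defines a code $(a,s)$. Every $i$ with this code satisfies $\sigma_i|_E=\tau$.
\end{proof}

\subsection*{Parameters and labels}
The topology of $X$ is not yet defined, but we know in advance that closed sets will have closed slices. So we prepare for all candidates.
\begin{itemize}
\item $\mathbb F$ is the set of locally constant functions $f:Y\to\omega$. They will be used to transfer clopen partitions from one level to the next lower one.
\item $\Theta_1$ is the set of pairs $(A,B)$ of subsets of $Y\times M\times\omega$ such that $A_m$ and $B_m$ are closed and disjoint for every $m$. They serve $\beta$-normality.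
\item $\Theta_2$ is the set of pairs $(H,K)$ of disjoint closed subsets of $Y$. They serve the normality of $X$.
\end{itemize}
We regard these three sets as disjoint and put $\Theta=\Theta_1\cup\Theta_2$ and $\Gamma=\mathbb F\cup\Theta$. An element of $\Gamma$ is determined by countably many closed subsets of $C$ or $C\times M$ for each $i\in I$, and these spaces have $\mathfrak c$ closed subsets; so $|\Gamma|\le(\mathfrak c^\omega)^{\mathfrak c}=2^{\mathfrak c}$.

A \emph{label} is a pair $c=(j,\varphi)$ with $j\ge1$ an integer and $\varphi\in\Phi$ a frame; its \emph{level} is $\operatorname{lev}(c)=j$. Let $\Lambda$ be the countable set of labels, $\Lambda_0=\Lambda\cup\{0\}$, and $\operatorname{lev}(0)=0$. Apply Lemma~\ref{lem:guess} to $\Gamma$ and $\Sigma=(\omega\cup\{*\})\times\Lambda_0\times\omega\times\omega$.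
\begin{itemize}
\item For $f\in\mathbb F$ define $f^*:Y\to\omega$ as follows. On the fiber over $i$, the function $f^*$ equals $f$ if the first coordinate of $\sigma_i(f)$ is $*$, and it is constant and equal to that coordinate otherwise. Then $f^*\in\mathbb F$.
\item For $\theta\in\Theta$ let $\varepsilon_\theta(i)\in\Lambda_0$, $e_\theta(i)\in\omega$ and $\delta_\theta(i)\in\omega$ be the second, third and fourth coordinates of $\sigma_i(\theta)$, and let $\lambda_\theta(i)=\operatorname{lev}(\varepsilon_\theta(i))$.
\end{itemize}
Thus $\varepsilon_\theta(i)$ is the label of the fiber, $e_\theta(i)$ is the number of basic sets that its collars handle, and $2^{-\delta_\theta(i)}$ is the measure that $\theta$ may spend on it. For $\theta\in\Theta_2$ only $\delta_\theta$ is used.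

\subsection*{The small sets}
For each $\theta\in\Theta$ we fix an open set $W_\theta\subseteq Y$ with
\begin{equation}\label{eq:measure}
\mu(W_\theta^i)\le2^{-\delta_\theta(i)}\qquad(i\in I).
\end{equation}

For $\theta=(H,K)\in\Theta_2$, Lemma~\ref{lem:simple}(c), applied in each fiber, gives a clopen $N_\theta\supseteq H$ with $N_\theta\cap K=\emptyset$ and $\mu(N_\theta^i\setminus H^i)\le2^{-\delta_\theta(i)}$. Put $W_\theta=N_\theta\setminus H$.

For $\theta=(A,B)\in\Theta_1$ we define sets fiber by fiber; they depend on $\theta$, which we display only where needed.

\emph{Pieces.} For $i\in I$ and $m\ge\lambda_\theta(i)$ apply Lemma~\ref{lem:pieces} to $A_m^i$, $B_m^i$ and $\eta=2^{-\delta_\theta(i)-m-2}$, and call the results $W^i_{\theta,m}$, $\phi^i_m$, $G^i_{A,m}$, $\widehat G^i_{A,m}$, $G^i_{B,m}$, $\widehat G^i_{B,m}$. For $m<\lambda_\theta(i)$ let all these sets be empty. This defines open sets $W_{\theta,m}\subseteq Y$ and sets $G_{A,m},\widehat G_{A,m},G_{B,m},\widehat G_{B,m}\subseteq Y\times M$.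

\emph{Collars.} For $i\in I$ with $\varepsilon_\theta(i)\ne0$ let $k=\lambda_\theta(i)-1$ and apply Lemma~\ref{lem:collar} to $A_k^i$ and to $B_k^i$, with $e=e_\theta(i)$ and $\eta=2^{-\delta_\theta(i)-2}$; call the results $N_A^i,W_A^i$ and $N_B^i,W_B^i$. For $\varepsilon_\theta(i)=0$ let these sets be empty. This defines open sets $N_A,N_B\subseteq Y\times M$ and $W_A,W_B\subseteq Y$.

Put $W_\theta=W_A\cup W_B\cup\bigcup_mW_{\theta,m}$. With $\delta=\delta_\theta(i)$, the fiber over $i$ has measure at most $2\cdot2^{-\delta-2}+\sum_{m\ge0}2^{-\delta-m-2}=2^{-\delta}$, so \eqref{eq:measure} holds.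

For $\theta\in\Theta_1$, $y=(i,v)\in Y$ and $m\ge1$, we say that $y$ is \emph{$\theta$-active at level $m$} if $y\in W_{\theta,m}$; this includes $m\ge\lambda_\theta(i)$. Following (a)--(c) of Section~\ref{sec:levels}, we define the label \emph{assigned} to $(y,m)$ by
\[
c_\theta(y,m)=\begin{cases}\varepsilon_\theta(i)&\text{if } m<\lambda_\theta(i),\\ (m,\phi_m^i(v))&\text{if $y$ is $\theta$-active at level } m,\\ 0&\text{otherwise.}\end{cases}
\]
Two facts are immediate from this definition:
\begin{equation}\label{eq:neutral}
\begin{aligned}
&\text{if } \varepsilon_\theta(i)=0 \text{ and } y=(i,v)\notin W_\theta,\text{ then } c_\theta(y,m)=0 \text{ for all } m\ge1;\\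
&\text{if } c_\theta(y,m)=0,\text{ then } y \text{ is not $\theta$-active at level } m .
\end{aligned}
\end{equation}

\subsection*{The filters}
Let $\mathcal P$ be the family of clopen sets $P\subseteq Y$ with $P\subseteq W_\theta$ for some $\theta\in\Theta$. Note that clopen sets $P^i\subseteq W_\theta^i$, chosen independently for all $i$, are the fibers of a member of $\mathcal P$. For $y\in Y$ and $m\ge1$ let $\mathcal F_{y,m}$ be the filter generated by the clopen sets
\begin{itemize}
\item[(F1)] $\{z:f^*(z)=f(y)\}$ for $f\in\mathbb F$;
\item[(F2)] $Y\setminus P$ for $P\in\mathcal P$;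
\item[(F3)] $Y\setminus(\{i\}\times C)$ for $i\in I$;
\item[(F4)] $[\varepsilon_\theta=c_\theta(y,m)]$ for $\theta\in\Theta_1$;
\item[(F5)] $[e_\theta\ge l]$ for $l\in\omega$ and those $\theta\in\Theta_1$ for which $y$ is $\theta$-active at level $m$.
\end{itemize}
From now on $X=Y\times\omega$ is the level space of these filters. By (F3) and \eqref{eq:closed}, points are closed, so $X$ is $T_1$; this is the only purpose of (F3).

\begin{remark}
The modification $f\mapsto f^*$ is needed. If (F1) read $\{z:f(z)=f(y)\}$, the characteristic function of the fiber of $y$ would put this fiber into $\mathcal F_{y,m}$. With (F3) all filters would contain $\emptyset$, every level would be open, and $(D_n)$ would be expanded by $O_n=D_n$.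
\end{remark}

\section{Normality of $X$ and of $X_{\le k}\times M$}\label{sec:normal}

To separate closed sets we build open sets downward, level by level. Two tools are needed: replacing a closed slice by a clopen set without changing what the level above sees, and continuing a clopen set to the level below.

\begin{lemma}\label{lem:tools}
\mbox{}
\begin{itemize}
\item[(a)] If $H,K\subseteq Y$ are closed and disjoint, there is a clopen $N\supseteq H$ with $N\cap K=\emptyset$ such that, for all $y$ and $m\ge1$, $Y\setminus H\in\mathcal F_{y,m}$ implies $Y\setminus N\in\mathcal F_{y,m}$.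
\item[(b)] For every clopen $E\subseteq Y$ there is a clopen $E^*\subseteq Y$ such that, for all $m\ge1$, $E^*\in\mathcal F_{y,m}$ if $y\in E$ and $Y\setminus E^*\in\mathcal F_{y,m}$ if $y\notin E$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\theta=(H,K)\in\Theta_2$ and $N=N_\theta$. If $Y\setminus H\in\mathcal F_{y,m}$, take a clopen $O\in\mathcal F_{y,m}$ missing $H$. Then $P=O\cap N$ is a clopen subset of $N\setminus H=W_\theta$, so $O\setminus P\in\mathcal F_{y,m}$ by (F2), and $O\setminus P$ misses $N$.

(b) Let $f$ be the characteristic function of $E$ and $E^*=\{f^*=1\}$. By (F1), $\{f^*=1\}\in\mathcal F_{y,m}$ if $y\in E$, and $\{f^*=0\}\in\mathcal F_{y,m}$ if $y\notin E$.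
\end{proof}

\begin{proposition}\label{prop:normal}
The space $X$ and all subspaces $X_{\le k}$ are normal, and in particular Hausdorff.
\end{proposition}

\begin{proof}
Since $X$ is $T_1$, it suffices to separate disjoint closed sets $H,K\subseteq X$. A downward construction must start at some level, so we treat the levels of $H$ and $K$ one at a time and combine the results by a standard argument. Suppose $H\subseteq\bigcup_nQ^n$ and $K\subseteq\bigcup_nZ^n$ with $Q^n,Z^n$ open and $\overline{Q^n}\cap K=\emptyset=\overline{Z^n}\cap H$. Then $\bigcup_n(Q^n\setminus\bigcup_{l\le n}\overline{Z^l})$ and $\bigcup_n(Z^n\setminus\bigcup_{l\le n}\overline{Q^l})$ are open neighborhoods of $H$ and $K$. They are disjoint, because the $n$-th term of the first union misses $Z^l$ for $l\le n$, and the $l$-th term of the second misses $Q^n$ for $n\le l$. By symmetry it suffices to find, for each $n$, an open $Q\supseteq H_n\times\{n\}$ with $\overline Q\cap K=\emptyset$.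

Let $Q_s=\emptyset$ for $s>n$, and let $Q_n$ be the clopen set given by Lemma~\ref{lem:tools}(a) for $(H_n,K_n)$. For $s<n$ let $K'_s\supseteq K_s$ be the clopen set given by Lemma~\ref{lem:tools}(a) for $(K_s,\emptyset)$, and define recursively $Q_s=(Q_{s+1})^*\setminus K_s'$. All $Q_s$ are clopen and $Q_s\cap K_s=\emptyset$.

\emph{$Q$ is open.} Let $s<n$ and $y\in Q_{s+1}$. Then $(Q_{s+1})^*\in\mathcal F_{y,s+1}$. Since $y\notin K_{s+1}$ and $K$ is closed, $Y\setminus K_s\in\mathcal F_{y,s+1}$, and therefore $Y\setminus K_s'\in\mathcal F_{y,s+1}$. So $Q_s\in\mathcal F_{y,s+1}$.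

\emph{$Q\cup(H\cap D_{n+1})$ is closed.} We check \eqref{eq:closed}; the slices are closed. If $s<n$ and $y\notin Q_{s+1}$, then $Y\setminus Q_s\supseteq Y\setminus(Q_{s+1})^*\in\mathcal F_{y,s+1}$. If $y\notin H_{n+1}$, then $Y\setminus H_n\in\mathcal F_{y,n+1}$, and hence $Y\setminus Q_n\in\mathcal F_{y,n+1}$ by the choice of $Q_n$. At levels above $n+1$ the condition holds because $H$ is closed.

This closed set contains $Q$ and misses $K$. For $X_{\le k}$ the proof is the same, with $n\le k$ and all conditions restricted to levels at most $k$.
\end{proof}

\begin{proposition}\label{prop:bounded}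
Each $X_{\le k}$ is countably paracompact, and $X_{\le k}\times M$ is normal.
\end{proposition}

\begin{proof}
Let $(H^n)$ be a decreasing sequence of closed subsets of $X_{\le k}$ with empty intersection. For $r\le k$ and $i\in I$, the fibers over $i$ of the slices $(H^n)_r$ form a decreasing sequence of closed subsets of $C$ with empty intersection. Since $C$ is compact, there is a least $n$ for which this fiber is empty; call it $g_r(i,v)$ for all $v\in C$. Then $g_r\in\mathbb F$. Define $f_k=g_k$ and $f_{r-1}=\max(f_r^*,g_{r-1})$ for $1\le r\le k$; these functions are in $\mathbb F$. Let $O^n\subseteq X_{\le k}$ have slices $\{f_r>n\}$. If $(y,r)\in H^n$, then $f_r(y)\ge g_r(y)>n$, so $H^n\subseteq O^n$. A point $(y,r)$ lies outside $O^{f_r(y)}$, so $\bigcap_nO^n=\emptyset$. Finally $O^n$ is open: its slices are clopen, and if $r\ge1$ and $f_r(y)>n$, then the set $\{f_r^*=f_r(y)\}\in\mathcal F_{y,r}$ is contained in $\{f_{r-1}>n\}$. By Proposition~\ref{prop:normal} and (D1), $X_{\le k}$ is countably paracompact, and (D2) gives the second claim.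
\end{proof}

The recursion for $f_r$ starts at the top level. In $X$ there is no top level, and the next section shows that the conclusion fails.

\section{$X$ is not countably paracompact}\label{sec:dowker}

For $Z\subseteq Y$ and $m\ge1$ let $Z^{+m}$ be the set of $y\in Y$ such that $Z$ meets every member of $\mathcal F_{y,m}$. This operation is monotone in $Z$, and it describes how closed sets climb: by \eqref{eq:closed},
\begin{equation}\label{eq:climb}
(H_{m-1})^{+m}\subseteq H_m\qquad\text{for closed } H\subseteq X \text{ and } m\ge1 .
\end{equation}
If $(D_n)$ were expanded by $(O_n)$, level $0$ would be covered by the closed sets $X\setminus O_n$, each of which dies out at a finite level. We show that one of them is too large to die out. Call $Z\subseteq Y$ \emph{thin} if $Z\cap Z^{+m}=\emptyset$ for some $m\ge1$, and let $\mathcal J$ be the family of countable unions of thin sets. Subsets of thin sets are thin by monotonicity, so $\mathcal J$ is closed under subsets and countable unions. The main step is that $Y\notin\mathcal J$.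

Suppose $Y$ is partitioned into thin sets $Z_n$. Each $y\in Z_n$ then has a finite list of demands, coming from (F1)--(F5), that no point of $Z_n$ satisfies. For a single $y$ it is easy to find a point $y'=(i,v)$ that satisfies them: Lemma~\ref{lem:guess} gives a fiber $i$ on which the finitely many $f^*,\varepsilon_\theta,e_\theta$ take the demanded values and the finitely many relevant $W_\theta^i$ have total measure below $1$, and we pick $v$ outside these sets. The difficulty is that we do not control the set $Z_n$ into which $y'$ falls. So the fiber has to be prepared for countably many candidates $y_j$ at once, and their demands may conflict on shared parameters. The next lemma chooses the candidates so that each demand is either private to one candidate, and can be prescribed, or belongs to a common core, on which $y'$ will agree with a suitable candidate. It uses the $\Delta$-system lemma: every uncountable family of finite sets has an uncountable subfamily whose members pairwise intersect in one fixed set, the \emph{root}.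

\begin{lemma}\label{lem:roots}
Let $\mathbb E$ be a set, $\Xi$ a countable set and $h:Y\to\omega$. For each $y\in Y$ let $p_y$ be a function from a finite set $F_y\subseteq\mathbb E$ to $\Xi$. Then there are countably many points $y_j\in Y$ and restrictions $r_j\subseteq p_{y_j}$ such that
\begin{itemize}
\item[(a)] the sets $F_{y_j}\setminus\operatorname{dom}r_j$ are pairwise disjoint and disjoint from $\bigcup_l\operatorname{dom}r_l$;
\item[(b)] for every $y'\in Y$ there is $j$ with $h(y_j)=h(y')$ and $r_j\subseteq p_{y'}$.
\end{itemize}
\end{lemma}

\begin{proof}
Call a function $r$ from a finite subset of $\mathbb E$ to $\Xi$ \emph{$n$-recurrent} if for every countable $K\subseteq\mathbb E$ there is $y$ with $h(y)=n$, $r\subseteq p_y$ and $F_y\cap K\subseteq\operatorname{dom}r$. The function $p_{y'}$ is $h(y')$-recurrent, as $y=y'$ works for every $K$. Being finite, it contains an $h(y')$-recurrent function that is minimal under inclusion.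

For each $n$ there are only countably many minimal $n$-recurrent functions. Otherwise, since a finite set is the domain of only countably many functions into $\Xi$, they have uncountably many domains. By the $\Delta$-system lemma there are minimal $n$-recurrent $r_\xi$, $\xi<\omega_1$, with distinct domains that pairwise intersect in a root $D$. There are countably many functions $D\to\Xi$ and at most one domain equals $D$, so we may assume that $r_\xi|_D=q$ and $\operatorname{dom}r_\xi\ne D$ for all $\xi$. Let $K$ be countable. The sets $\operatorname{dom}r_\xi\setminus D$ are pairwise disjoint, so one of them misses $K$. For this $\xi$ take $y$ with $h(y)=n$, $r_\xi\subseteq p_y$ and $F_y\cap K\subseteq\operatorname{dom}r_\xi$. Then $q\subseteq p_y$ and $F_y\cap K\subseteq D$. So $q$ is $n$-recurrent and properly contained in $r_\xi$, contrary to minimality.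

Enumerate all pairs $(n,r)$ with $r$ minimal $n$-recurrent as $(n_j,r_j)$, where $j$ ranges over an initial segment of $\omega$, and let $K_0=\bigcup_j\operatorname{dom}r_j$. Choose recursively $y_j$ with $h(y_j)=n_j$, $r_j\subseteq p_{y_j}$ and $F_{y_j}\cap(K_0\cup\bigcup_{l<j}F_{y_l})\subseteq\operatorname{dom}r_j$. Then (a) holds, and (b) follows from the first paragraph.
\end{proof}

\begin{lemma}\label{lem:notthin}
$Y\notin\mathcal J$.
\end{lemma}

\begin{proof}
Suppose $Y\in\mathcal J$. Passing to subsets, we find $h:Y\to\omega$ and integers $m_n\ge1$ such that $Z_n=h^{-1}(n)$ satisfies $Z_n\cap Z_n^{+m_n}=\emptyset$. Put $m(y)=m_{h(y)}$. For each $y$, some finite intersection of generators of $\mathcal F_{y,m(y)}$ misses $Z_{h(y)}$. Let $F_y\subseteq\mathbb E=\mathbb F\cup\Theta_1$ be the finite set of parameters occurring in its generators of types (F1), (F4), (F5), let $l_y\in\omega$ bound the numbers $l$ in (F5), and let $\mathcal P_y\subseteq\mathcal P$ and $I_y\subseteq I$ be the finite sets occurring in (F2) and (F3). Then no point $y'=(i,v)\in Z_{h(y)}$ satisfies all of the following: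
\begin{itemize}
\item[(i)] $f^*(y')=f(y)$ for $f\in F_y\cap\mathbb F$;
\item[(ii)] $\varepsilon_\theta(i)=c_\theta(y,m(y))$ for $\theta\in F_y\cap\Theta_1$;
\item[(iii)] $e_\theta(i)\ge l_y$ for those $\theta\in F_y\cap\Theta_1$ for which $y$ is $\theta$-active at level $m(y)$;
\item[(iv)] $i\notin I_y$ and $y'\notin\bigcup\mathcal P_y$.
\end{itemize}
Define $p_y$ on $F_y$ by $p_y(f)=f(y)$ and $p_y(\theta)=c_\theta(y,m(y))$; the values lie in the countable set $\omega\cup\Lambda_0$. Take $y_j$ and $r_j$ from Lemma~\ref{lem:roots}. Call $g\in\mathbb E$ \emph{private to $j$} if $g\in F_{y_j}\setminus\operatorname{dom}r_j$. By (a), a parameter is private to at most one $j$, and no element of any $\operatorname{dom}r_l$ is private.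

For $P\in\mathcal P$ fix $\theta_P\in\Theta$ with $P\subseteq W_{\theta_P}$, and let $E$ be the countable set $\bigcup_jF_{y_j}\cup\{\theta_P:P\in\bigcup_j\mathcal P_{y_j}\}$. By Lemma~\ref{lem:guess} there is $i\in I$ outside the countable set $\bigcup_jI_{y_j}$ such that:
\begin{itemize}
\item for $f\in E\cap\mathbb F$, on the fiber over $i$ the function $f^*$ is constantly $f(y_j)$ if $f$ is private to $j$, and $f^*=f$ if $f$ is not private;
\item for $\theta\in E\cap\Theta_1$, we have $\varepsilon_\theta(i)=c_\theta(y_j,m(y_j))$ and $e_\theta(i)=l_{y_j}$ if $\theta$ is private to $j$, and $\varepsilon_\theta(i)=0$ if $\theta$ is not private;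
\item $\theta\mapsto\delta_\theta(i)$ maps $E\cap\Theta$ injectively into $\{2,3,\dots\}$.
\end{itemize}
By \eqref{eq:measure}, $\sum_{\theta\in E\cap\Theta}\mu(W_\theta^i)\le\sum_{t\ge2}2^{-t}=\frac12$. So there is $v\in C$ such that $y'=(i,v)$ lies outside $W_\theta$ for all $\theta\in E\cap\Theta$. By (b) there is $j$ with $h(y_j)=h(y')$ and $r_j\subseteq p_{y'}$. Let $y=y_j$ and $r=r_j$, so that $p_y$ and $p_{y'}$ agree on $\operatorname{dom}r$. We verify (i)--(iv), which is a contradiction because $y'\in Z_{h(y)}$.

Every element of $F_y$ is private to $j$ or lies in $\operatorname{dom}r$. For parameters private to $j$, (i)--(iii) hold by the choice of $i$. For $f\in\operatorname{dom}r$ we have $f^*(y')=f(y')=r(f)=f(y)$. For $\theta\in\operatorname{dom}r$ we have $\varepsilon_\theta(i)=0$ and $y'\notin W_\theta$, so $p_{y'}(\theta)=0$ by \eqref{eq:neutral}. Hence $c_\theta(y,m(y))=r(\theta)=0=\varepsilon_\theta(i)$, which is (ii), and $y$ is not $\theta$-active at level $m(y)$ by \eqref{eq:neutral}, so (iii) requires nothing. Finally $i\notin I_y$, and each $P\in\mathcal P_y$ is contained in $W_{\theta_P}$ with $\theta_P\in E$, so $y'\notin P$.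
\end{proof}

\begin{remark}
The sets $W_\theta^i$ can be dense and open, and two dense open sets can cover $C$. It is the summable bound \eqref{eq:measure} that leaves a point $v$ outside countably many of them. The proof also shows why (F5) is imposed on active points only: for a shared parameter $\theta$ the numbers $l_{y_j}$ might be unbounded, and no value $e_\theta(i)$ would meet all these demands.
\end{remark}

\begin{proposition}\label{prop:dowker}
$X$ is a Dowker space.
\end{proposition}

\begin{proof}
The space $X$ is normal by Proposition~\ref{prop:normal}. By (D1) and (D3) it suffices to show that $(D_n)$ is not expandable. Suppose $O_n\supseteq D_n$ are open with $\bigcap_nO_n=\emptyset$. The level-$0$ slices of the sets $X\setminus O_n$ cover $Y$, so by Lemma~\ref{lem:notthin} there is $n$ such that the closed set $H=X\setminus O_n$ has $H_0\notin\mathcal J$. Let $L_0=H_0$ and $L_{s+1}=L_s\cap L_s^{+(s+1)}$. The set $Z=L_s\setminus L_{s+1}$ misses $L_s^{+(s+1)}\supseteq Z^{+(s+1)}$, so it is thin; by induction $L_s\notin\mathcal J$, and in particular $L_s\ne\emptyset$. Also by induction $L_s\subseteq H_s$, because $L_{s+1}\subseteq(H_s)^{+(s+1)}\subseteq H_{s+1}$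 by \eqref{eq:climb}. So $H_n\ne\emptyset$, while $Y\times\{n\}\subseteq D_n\subseteq O_n$.
\end{proof}

\section{$X\times M$ is $\beta$-normal}\label{sec:beta}

Let $A,B\subseteq X\times M$ be closed and disjoint. By Lemma~\ref{lem:product}(a) their slices are closed, so $\theta=(A,B)\in\Theta_1$. We write $\varepsilon,e,\lambda,c(y,m)$ for $\varepsilon_\theta,e_\theta,\lambda_\theta,c_\theta(y,m)$ and use the pieces and collars of $\theta$. As in Example~\ref{ex:model}, a pair $(i,m)$ of a fiber and a level is \emph{low} if $m<\lambda(i)$ and \emph{high} if $m\ge\lambda(i)$. On high pairs $U$ and $V$ will consist of the pieces. On low pairs only boundedly many levels are involved, and Proposition~\ref{prop:bounded} provides a genuine separation of $A$ and $B$, which has to match the pieces above it.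

\subsection*{The low part}
For a label $c\in\Lambda$ of level $k+1$ let $Y_c=[\varepsilon=c]$ and $X_c=Y_c\times\{0,\dots,k\}$. The sets $X_c$ partition the points of $X$ that lie over low pairs.

\begin{lemma}\label{lem:Xc}
Let $c\in\Lambda$ have level $k+1$.
\begin{itemize}
\item[(a)] $X_c$ is open in $X$ and closed in $X_{\le k}$. Hence $X_c\times M$ is normal and open in $X\times M$.
\item[(b)] If $F\subseteq Y_c\times M$ is closed, then $F\times\{k\}$ is closed in $X_c\times M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The slices of $X_c$ are clopen. Let $1\le m\le k$ and $y=(i,v)$. If $\varepsilon(i)=c$, then $m<\lambda(i)$, so $c(y,m)=c$ and $Y_c\in\mathcal F_{y,m}$ by (F4). If $\varepsilon(i)\ne c$, then $c(y,m)$ is $\varepsilon(i)$, or a label of level $m\ne k+1$, or $0$. In each case $c(y,m)\ne c$, so $Y\setminus Y_c\supseteq[\varepsilon=c(y,m)]$ belongs to $\mathcal F_{y,m}$. Thus $X_c\times M$ is a closed subspace of the normal space $X_{\le k}\times M$ of Proposition~\ref{prop:bounded}.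

(b) The complement $G$ of $F\times\{k\}$ in $X_c\times M$ has open slices, and $G_{m-1}=Y_c\times M$ for $1\le m\le k$. Since $Y_c\in\mathcal F_{y,m}$ for $y\in Y_c$ and these $m$, the set $G$ is open by Lemma~\ref{lem:product}(a).
\end{proof}

An active point of level $k+1$ with label $c=(k+1,(S,S^+,T,T^+))$ looks at the top level $k$ of $X_c$. Above it, the section of $U$ is $S$ and the section of the closure is bounded by $\overline{S^+}$. So at level $k$ the set $U$ should contain $Y_c\times S$ and have closure inside $Y_c\times S^+$. Both wishes can be met up to the collars.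

\begin{lemma}\label{lem:low}
Let $c=(k+1,(S,S^+,T,T^+))\in\Lambda$. There are open sets $\mathcal U_c,\mathcal V_c\subseteq X_c\times M$ such that, with closures taken in $X_c\times M$,
\begin{itemize}
\item[(L1)] $A\cap(X_c\times M)\subseteq\mathcal U_c$, $B\cap(X_c\times M)\subseteq\mathcal V_c$, and $\overline{\mathcal U_c}\cap\overline{\mathcal V_c}=\emptyset$;
\item[(L2)] $(Y_c\times\overline S)\setminus N_B\subseteq(\mathcal U_c)_k$ and $(Y_c\times\overline T)\setminus N_A\subseteq(\mathcal V_c)_k$;
\item[(L3)] $(\overline{\mathcal U_c})_k\subseteq N_A\cup(Y_c\times S^+)$ and $(\overline{\mathcal V_c})_k\subseteq N_B\cup(Y_c\times T^+)$.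
\end{itemize}
\end{lemma}

\begin{proof}
Over $Y_c$ the collars surround the level-$k$ slices, so $A_k\cap(Y_c\times M)\subseteq N_A$ and $B_k\cap(Y_c\times M)\subseteq N_B$. The sets
\begin{gather*}
E_A=(Y_c\times\overline S)\setminus N_B,\qquad F_A=(Y_c\times M)\setminus\bigl(N_A\cup(Y_c\times S^+)\bigr),\\
E_B=(Y_c\times\overline T)\setminus N_A,\qquad F_B=(Y_c\times M)\setminus\bigl(N_B\cup(Y_c\times T^+)\bigr)
\end{gather*}
are closed in $Y_c\times M$. By Lemma~\ref{lem:Xc}(b), the sets $F_A\times\{k\}$, $F_B\times\{k\}$ and
\[
\mathfrak A=\bigl(A\cap(X_c\times M)\bigr)\cup\bigl(E_A\times\{k\}\bigr),\qquad \mathfrak B=\bigl(B\cap(X_c\times M)\bigr)\cup\bigl(E_B\times\{k\}\bigr)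
\]
are closed in $X_c\times M$. The sets $\mathfrak A$ and $\mathfrak B$ are disjoint: $A\cap B=\emptyset$; $E_B$ misses $N_A$ and hence $A_k$; $E_A$ misses $N_B$ and hence $B_k$; and $E_A\cap E_B=\emptyset$ because $\overline S\cap\overline T=\emptyset$. Moreover $\mathfrak A_k\subseteq N_A\cup(Y_c\times\overline S)$ misses $F_A$, and $\mathfrak B_k\subseteq N_B\cup(Y_c\times\overline T)$ misses $F_B$. By normality of $X_c\times M$ choose an open $\mathcal U_c\supseteq\mathfrak A$ whose closure misses $\mathfrak B\cup(F_A\times\{k\})$, and then an open $\mathcal V_c\supseteq\mathfrak B$ whose closure misses $\overline{\mathcal U_c}\cup(F_B\times\{k\})$.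
\end{proof}

The next lemma says that an active point does not notice the collars. It is the place where (F5) is used.

\begin{lemma}\label{lem:negligible}
Let $m\ge1$, let $y$ be $\theta$-active at level $m$, and let $c=c(y,m)$. If $(y,t)\notin A_m$ and $J\ni t$ is open, there are $O'\in\mathcal F_{y,m}$ with $O'\subseteq Y_c$ and an open $J'$ with $t\in J'\subseteq J$ such that $(O'\times J')\cap N_A=\emptyset$. The same holds with $B$ in place of $A$.
\end{lemma}

\begin{proof}
Since $A$ is closed, Lemma~\ref{lem:product}(a) gives a clopen $O\in\mathcal F_{y,m}$ and an open $J''\ni t$ with $(O\times J'')\cap A_{m-1}=\emptyset$. Choose $l$ with $t\in J_l$ and $\overline{J_l}\subseteq J\cap J''$. By (F4) and (F5), the clopen set $O''=O\cap Y_c\cap[e\ge l]$ belongs to $\mathcal F_{y,m}$. Let $i'$ be a fiber that meets $O''$. Then $\varepsilon(i')=c$ has level $m$, so $N_A^{i'}$ is the collar of $A_{m-1}^{i'}$, and $l\le e(i')$. Lemma~\ref{lem:collar} gives a clopen $P^{i'}\subseteq W_A^{i'}$ such that $((O'')^{i'}\setminus P^{i'})\times\overline{J_l}$ misses $N_A^{i'}$. These sets, together with empty sets over the other fibers, form a member $P$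 of $\mathcal P$. By (F2), $O'=O''\setminus P$ and $J'=J_l$ work.
\end{proof}

\subsection*{The separating sets}
Define $U\subseteq\widehat U\subseteq X\times M$ by their fibers at each level:
\[
U_m^i=\begin{cases}(\mathcal U_{\varepsilon(i)})_m^i&(i,m)\text{ low},\\ G_{A,m}^i&(i,m)\text{ high},\end{cases}\qquad
\widehat U_m^i=\begin{cases}(\overline{\mathcal U_{\varepsilon(i)}})_m^i&(i,m)\text{ low},\\ A_m^i\cup\widehat G_{A,m}^i&(i,m)\text{ high}.\end{cases}
\]
Define $V\subseteq\widehat V$ in the same way from $\mathcal V_c$, $B$, $G_{B,m}$ and $\widehat G_{B,m}$. The properties (P1)--(P4) and (L1)--(L3) and Lemma~\ref{lem:negligible} are symmetric under exchanging $A,S,S^+,\mathcal U_c$ with $B,T,T^+,\mathcal V_c$, so each claim about $U$ or $\widehat U$ below holds for $V$ or $\widehat V$ as well.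

\begin{proposition}\label{prop:beta}
The sets $U$ and $V$ $\beta$-separate $A$ and $B$.
\end{proposition}

\begin{proof}
\emph{$U$ is open.} We use Lemma~\ref{lem:product}(a). Each $\mathcal U_c$ is open in $X\times M$ by Lemma~\ref{lem:Xc}(a), so it has open slices and satisfies the filter condition at its points. The pieces are open by (P1), so all slices of $U$ are open. It remains to consider $m\ge1$ and $(y,t)\in G_{A,m}$. Then $y\in W_{\theta,m}$ is active at level $m$; let $c=c(y,m)=(m,(S,S^+,T,T^+))$. We have $t\in S$ by (P3) and $(y,t)\notin B_m$ by (P2). Lemma~\ref{lem:negligible} for $B$ and $J=S$ gives $O'\in\mathcal F_{y,m}$ and an open $J'\ni t$ with $O'\times J'\subseteq(Y_c\times S)\setminus N_B$. By (L2), $O'\times J'\subseteq(\mathcal U_c)_{m-1}\subseteq U_{m-1}$.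

\emph{$A\cap U$ is dense in $A$.} On low pairs $A_m^i\subseteq U_m^i$ by (L1), and on high pairs $A_m^i\cap U_m^i$ is dense in $A_m^i$ by (P1). So $A_m\cap U_m$ is dense in $A_m$, and Lemma~\ref{lem:product}(b) applies. As $A$ is closed, $\overline{A\cap U}=A$.

\emph{$\widehat U$ is closed.} We apply Lemma~\ref{lem:product}(a) to the complement. On high pairs the fibers of $\widehat U$ are closed by (P2). On low pairs they are closed because $(X_c\times M)\setminus\overline{\mathcal U_c}$ is open in $X\times M$ and thus has open slices. Let $m\ge1$, $y=(i,v)$ and $(y,t)\notin\widehat U_m$. We need $O\in\mathcal F_{y,m}$ and an open $J\ni t$ with $(O\times J)\cap\widehat U_{m-1}=\emptyset$. The three cases are those in the definition of $c(y,m)$.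

\emph{Case 1: $(i,m)$ is low.} Let $c=\varepsilon(i)$. Our point lies in the open set $(X_c\times M)\setminus\overline{\mathcal U_c}$, so there are $O\in\mathcal F_{y,m}$ and an open $J\ni t$ with $O\times J\subseteq(Y_c\times M)\setminus(\overline{\mathcal U_c})_{m-1}$. Over $Y_c$ level $m-1$ is low, so there $\widehat U_{m-1}$ coincides with $(\overline{\mathcal U_c})_{m-1}$.

\emph{Case 2: $y$ is active at level $m$.} Let $c=c(y,m)=(m,(S,S^+,T,T^+))$. Since $(i,m)$ is high, $(y,t)\notin A_m$ and $(y,t)\notin\widehat G_{A,m}$, and the latter means $t\notin\overline{S^+}$ by (P3). Lemma~\ref{lem:negligible} for $A$ and $J=M\setminus\overline{S^+}$ gives $O'\in\mathcal F_{y,m}$, $O'\subseteq Y_c$, and an open $J'\ni t$ such that $O'\times J'$ misses $N_A\cup(Y_c\times S^+)$. By (L3) it misses $(\overline{\mathcal U_c})_{m-1}$, which coincides with $\widehat U_{m-1}$ over $Y_c$ since $m-1<\operatorname{lev}(c)$.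

\emph{Case 3: $(i,m)$ is high and $y$ is not active at level $m$.} Then $c(y,m)=0$, so $[\varepsilon=0]\in\mathcal F_{y,m}$ by (F4), and $(y,t)\notin A_m$. Since $A$ is closed, there are a clopen $O\in\mathcal F_{y,m}$ with $O\subseteq[\varepsilon=0]$ and an open $J\ni t$ with $(O\times\overline J)\cap A_{m-1}=\emptyset$. Over $[\varepsilon=0]$ all levels are high, so there $\widehat U_{m-1}$ coincides with $A_{m-1}\cup\widehat G_{A,m-1}$. Applying (P4) in each fiber $i'$ with $\varepsilon(i')=0$, we obtain a clopen $P\subseteq W_{\theta,m-1}\subseteq W_\theta$ such that $(O\setminus P)\times\overline J$ misses $\widehat G_{A,m-1}$. By (F2), $O\setminus P\in\mathcal F_{y,m}$, and $(O\setminus P)\times J$ misses $\widehat U_{m-1}$.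

\emph{The closures are disjoint.} We have $\widehat U_m^i\cap\widehat V_m^i=\emptyset$ by (L1) on low pairs and by (P2) on high pairs. Hence $\overline U\cap\overline V\subseteq\widehat U\cap\widehat V=\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X=I\times C\times\omega$ has cardinality $\mathfrak c$ and is a Dowker space by Proposition~\ref{prop:dowker}. Its product with the Hilbert cube is $\beta$-normal by Proposition~\ref{prop:beta}, so its product with every compact metrizable space is $\beta$-normal by Lemma~\ref{lem:reduction}. The product with a finite space is a finite sum of copies of $X$, hence normal, and the product with an infinite compact metrizable space is not normal by Corollary~\ref{cor:notnormal}.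
\end{proof}

\begin{remark}
The hypotheses on $M$ enter as follows. Compactness gives the description of the product topology in Lemma~\ref{lem:product}, the simple sets, and the positive distances in Lemmas~\ref{lem:pieces} and~\ref{lem:collar}. The countable base makes the set of labels countable, as Lemmas~\ref{lem:guess} and~\ref{lem:roots} require, and it provides the countable dense sets $\mathcal Q$ whose projections have measure zero. Both hypotheses are used in (D2).
\end{remark}

\begin{thebibliography}{9}

\bibitem{Dowker}
Dowker, \emph{On countably paracompact spaces}, Canad. J. Math. \textbf{3} (1951).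

\bibitem{Revisited}
\emph{Dowker Spaces Revisited}, \texttt{https://core.ac.uk/download/87200606.pdf}.

\end{thebibliography}
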